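\title{Eight is not a typical rank of real ternary quartics}

\begin{abstract}
We prove that the real ternary quartic forms that are linear combinations of at most seven fourth powers of real linear forms are dense in the space of all real ternary quartics. Hence eight is not a typical real Waring rank, and the typical ranks are exactly six and seven. The proof writes a quartic modulo the square of a linear form $z$ with three fourth powers and approximates the remainder with four more. A suitable $z$ is found from the fact that the two-sphere carries no continuous line field; the one remaining degenerate configuration is handled by an explicit decomposition based on Rolle's theorem.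
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $R_4$ be the real vector space of forms (homogeneous polynomials) of degree $4$ in $x,y,z$, with its Euclidean topology; it has dimension $15$. The \emph{real Waring rank} of $F\in R_4$, called the \emph{rank} below, is the least $s$ such that
\[
F=\sum_{i=1}^s \mu_i L_i^4,\qquad \mu_i\in\mathbb{R},\quad L_i \text{ real linear forms}.
\]
The rank is finite because fourth powers span $R_4$: if a linear functional $\phi$ vanishes on every $(ax+by+cz)^4$, then expanding gives a polynomial in $a,b,c$ that vanishes identically and whose coefficients are positive multiples of the numbers $\phi(x^iy^jz^k)$, so $\phi=0$. An integer $s$ is a \emph{typical rank} if the set of forms of rank $s$ contains an open ball. Typical ranks are the values of the rank that survive small perturbations of a suitable form. The same definitions apply to forms of any degree in any number of variables.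

For quadratic forms the rank is the rank of a symmetric matrix, and the only typical rank is the number of variables. In higher degree the rank can take different values on different open sets; for binary cubics both $2$ and $3$ are typical (Example~\ref{ex:cubics}). For ternary quartics a term $\mu L^4$ depends on a sign and three real parameters, so five terms carry $15$ parameters and one might expect $5$ to be typical. It is not, because forms of rank at most $5$ satisfy a determinantal equation (Section~\ref{sec:sharp}). By results of Bernardi, Blekherman and Ottaviani, six and seven are typical ranks of real ternary quartics, no integer greater than eight is typical, and every integer between the lowest and the highest typical rank is typical. This leaves one question, stated as unknown in \cite{Aalto}: \emph{is $8$ a typical rank of real ternary quartics?}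

Binary forms suggest the answer yes. For binary forms of degree $d$ a short argument shows that $d$ powers suffice on a dense open set (Lemma~\ref{lem:dense}), and this easy bound is attained on an open set (Corollary~\ref{cor:splitrank}). For ternary quartics an argument of the same kind gives the bound $8$ (Remark~\ref{rem:eight}). Here, however, the easy bound is not attained.

For $r\ge0$ let $\mathcal{S}_r\subset R_4$ be the set of forms of rank at most $r$, and let $\overline{\mathcal{S}_r}$ be its Euclidean closure.

\begin{theorem}\label{thm:dense}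
The forms of rank at most $7$ are dense in $R_4$, that is, $\overline{\mathcal{S}_7}=R_4$.
\end{theorem}

\begin{corollary}\label{cor:eight}
No integer $s\ge 8$ is a typical rank of real ternary quartics. In particular, $8$ is not typical.
\end{corollary}

\begin{proof}
An open ball consisting of forms of rank $s\ge8$ would contain a form of rank at most $7$ by Theorem~\ref{thm:dense}.
\end{proof}

\begin{theorem}\label{thm:sharp}
The typical ranks of real ternary quartics are exactly $6$ and $7$. The forms of rank at least $8$ lie in a proper real algebraic subset of $R_4$. The bound $7$ in Theorem~\ref{thm:dense} cannot be lowered: every form near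
\[
F_*=3(x^2+y^2)^2-6(x^2+y^2)z^2+\tfrac25 z^4
\]
has rank at least $7$, and those of them outside a proper real algebraic subset have rank exactly $7$.
\end{theorem}

The seven terms in Theorem~\ref{thm:dense} are spent as $3+4$. Expand $F=f_4(x,y)+4zf_3(x,y)+z^2A(x,y,z)$. Any form $z^2A$ is a limit of sums of four fourth powers (Section~\ref{sec:modz}), so it suffices to match $f_4$ and $f_3$ with three. This is possible when a single third-order operator $\partial_{u_1}\partial_{u_2}\partial_{u_3}$, with three distinct real directions in the plane $z=0$, annihilates $F$. For a given plane there may be no such operator, but the plane is at our disposal. If no plane works and no plane is degenerate, every plane contains a distinguished line, and these lines form a continuous line field on the sphere of unit normals, which is impossible (Section~\ref{sec:top}). A degenerate plane leads to forms with $f_3=0$ (Section~\ref{sec:reduce}), which are decomposed by hand in Section~\ref{sec:normal}. Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp}.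

Three facts are used throughout. Invertible real linear changes of coordinates and the map $F\mapsto -F$ preserve the rank, hence preserve each $\overline{\mathcal{S}_r}$. To prove $F\in\overline{\mathcal{S}_r}$ it suffices to prove it for arbitrarily small perturbations of $F$. Finally, $\mathcal{S}_a+\overline{\mathcal{S}_b}\subset\overline{\mathcal{S}_{a+b}}$.

\section{Binary forms}\label{sec:binary}

Let $H_d$ be the space of real forms of degree $d$ in $x,y$; it has dimension $d+1$. For a vector $u$ we write $\partial_u$ for the directional derivative along $u$, so that $\partial_u\ell^d=d\,\ell(u)\,\ell^{d-1}$ for a linear form $\ell$. We call a binary form of degree $d$ \emph{split} if it is a product of $d$ pairwise non-proportional real linear forms, that is, if it is nonzero and has $d$ distinct roots in $\mathbb{P}^1(\mathbb{R})$. The split forms are an open subset of $H_d$, since $d$ sign changes persist under perturbation. Likewise a differential operator is \emph{split} if it equals $\partial_{u_1}\cdots\partial_{u_r}$ with pairwise non-proportional real vectors $u_i$. The first lemma translates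 decompositions into powers into annihilation by split operators.

\begin{lemma}\label{lem:apolar}
Let $u_1,\dots,u_r\in\mathbb{R}^2$ be pairwise non-proportional nonzero vectors, let $\ell_i$ be a nonzero linear form with $\ell_i(u_i)=0$, and let $d\ge r-1$. Then $\ell_1^d,\dots,\ell_r^d$ is a basis of the kernel of $\partial_{u_1}\cdots\partial_{u_r}$ on $H_d$.
\end{lemma}

\begin{proof}
The operators $\partial_{u_i}$ commute and $\partial_{u_i}\ell_i^d=0$, so each $\ell_i^d$ lies in the kernel. These forms are independent: the operator $\prod_{j\ne i}\partial_{u_j}$ kills $\ell_j^d$ for $j\neq i$ and sends $\ell_i^d$ to a nonzero multiple of $\ell_i^{d-r+1}$, because $\ell_i(u_j)\neq0$ for $j\ne i$. It remains to see that the kernel has dimension $r$. If $d=r-1$, it is all of $H_d$. If $d\ge r$, note that each $\partial_u$ with $u\ne0$ maps $H_m$ onto $H_{m-1}$ for $m\ge1$ (take coordinates with $\partial_u=\partial_x$). So the product maps $H_d$ onto $H_{d-r}$, and its kernel has dimension $(d+1)-(d-r+1)=r$.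
\end{proof}

\begin{lemma}\label{lem:dense}
Let $d\ge1$. Every $f$ in a dense open subset of $H_d$ can be written as $\sum_{i=1}^d c_i\ell_i^d$ with pairwise non-proportional real linear forms $\ell_i$.
\end{lemma}

\begin{proof}
Fix pairwise non-proportional $u_1,\dots,u_{d-1}$. The map $f\mapsto m=\partial_{u_1}\cdots\partial_{u_{d-1}}f$ from $H_d$ to $H_1$ is linear and onto, so for $f$ in a dense open set $m(u_i)\ne0$ for all $i$. Take $u_d\neq0$ with $m(u_d)=0$. It is proportional to no $u_i$, and $\partial_{u_1}\cdots\partial_{u_d}f=0$. Apply Lemma~\ref{lem:apolar}.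
\end{proof}

\begin{lemma}[Rolle's theorem for binary forms]\label{lem:rolle}
If $h\in H_d$ is split, $d\ge2$, and $u\ne0$, then $\partial_uh$ is split.
\end{lemma}

\begin{proof}
Take coordinates with $u=(1,0)$. If $h(1,0)\neq0$, then $h(x,1)$ has degree $d$ and $d$ distinct real roots, so by Rolle's theorem its derivative $(\partial_xh)(x,1)$ is nonzero with $d-1$ distinct real roots. If $h(1,0)=0$, write $h=y\tilde h$ with $\tilde h(1,0)\ne0$. Then $\tilde h(x,1)$ has degree $d-1$ and $d-1$ distinct real roots, so $(\partial_x\tilde h)(x,1)$ is nonzero with $d-2$ distinct real roots $\xi_j$. Thus $\partial_xh=y\,\partial_x\tilde h$ is nonzero and vanishes at the $d-1$ distinct points $(\xi_j:1)$ and $(1:0)$.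
\end{proof}

\begin{corollary}\label{cor:splitrank}
A split form $f\in H_d$, $d\geq 2$, is not a linear combination of $d-1$ powers $\ell^d$ of real linear forms.
\end{corollary}

\begin{proof}
Suppose $f=\sum_{i=1}^{d-1}c_i\ell_i^d$ and choose $u_i\ne0$ with $\ell_i(u_i)=0$. Then $\partial_{u_1}\cdots\partial_{u_{d-2}}f$ is a multiple of $\ell_{d-1}^2$, which is not split. This contradicts Lemma~\ref{lem:rolle} applied $d-2$ times.
\end{proof}

\begin{example}\label{ex:cubics}
For binary cubics both $2$ and $3$ are typical. The differential of $(\ell_1,\ell_2)\mapsto\ell_1^3+\ell_2^3$ at $(x,y)$ has image $x^2H_1+y^2H_1=H_3$, so every form near $x^3+y^3$ has rank at most $2$; it has three distinct complex roots, so it is not a multiple of a cube and its rank is $2$. On the other hand, split cubics such as $x^3-3xy^2$ have rank at least $3$ by Corollary~\ref{cor:splitrank}, and by Lemma~\ref{lem:dense} the rank is exactly $3$ on a nonempty open set of them.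
\end{example}

\section{Working modulo $z^2$}\label{sec:modz}

The term $z^2a^2$, for a linear form $a$, appears in the second difference $(z+\varepsilon a)^4+(z-\varepsilon a)^4-2z^4=12\varepsilon^2z^2a^2+2\varepsilon^4a^4$. For $z^2(\pm x^2\pm y^2)$ two such differences use five powers: $z\pm\varepsilon x$, $z\pm\varepsilon y$ and $z$. One of them can always be saved. When the signs are opposite, the two multiples of $z^4$ cancel. When they agree, three directions with sum zero do the work of the four directions $\pm x,\pm y$.

\begin{lemma}\label{lem:z2A}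
For every real quadratic form $A(x,y,z)$ we have $z^2A\in\overline{\mathcal{S}_4}$.
\end{lemma}

\begin{proof}
Write $A=B(x,y)+z\,b(x,y)+\alpha z^2$. Perturbing $A$, we assume that $B$ is nondegenerate. The substitution $(x,y,z)\mapsto(x+sz,y+tz,z)$ keeps $B$ and replaces $b$ by $b+s\,\partial_xB+t\,\partial_yB$. Since $\partial_xB,\partial_yB$ span $H_1$, we may assume $b=0$ (with a new $\alpha$). A linear change in $x,y$ makes $B=x^2-y^2$ or $B=\pm(x^2+y^2)$.

Let $B=x^2-y^2$. With $\kappa=1+6\varepsilon^2\alpha$ and $(z+\varepsilon a)^4+(z-\varepsilon a)^4=2z^4+12\varepsilon^2z^2a^2+2\varepsilon^4a^4$ we get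
\begin{multline*}
\frac{1}{12\varepsilon^2}\Big[\kappa\big((z+\varepsilon x)^4+(z-\varepsilon x)^4\big)-\big((z+\varepsilon y)^4+(z-\varepsilon y)^4\big)\Big]\\
=\alpha z^4+z^2(\kappa x^2-y^2)+\frac{\varepsilon^2}{6}(\kappa x^4-y^4),
\end{multline*}
which tends to $z^2A$ as $\varepsilon\to0$.

Let $B=\pm(x^2+y^2)$. Put $a_1=x$, $a_2=\frac12(-x+\sqrt3\,y)$, $a_3=\frac12(-x-\sqrt3\,y)$. Then $\sum a_i=0$ and $\sum a_i^2=x^2+\frac12(x^2+3y^2)=\frac32(x^2+y^2)$, so $\sum_i(z+\varepsilon a_i)^4=3z^4+9\varepsilon^2z^2(x^2+y^2)+O(\varepsilon^3)$. Therefore
\[
\pm\frac{1}{9\varepsilon^2}\sum_{i=1}^3(z+\varepsilon a_i)^4+\Big(\alpha\mp\frac{1}{3\varepsilon^2}\Big)z^4\;\longrightarrow\;\pm z^2(x^2+y^2)+\alpha z^4=z^2A.\qedhere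
\]
\end{proof}

It remains to match the part of $F$ of degree at most $1$ in $z$. A power $c(\ell+\theta z)^4$ contributes $c\ell^4+4z\,c\theta\,\ell^3$ modulo $z^2$, so the forms $f_4$ and $f_3$ have to be decomposed with the same linear forms.

\begin{lemma}\label{lem:lift}
Let $F=f_4(x,y)+4zf_3(x,y)+z^2A(x,y,z)$. Suppose that $f_4=\sum_{i=1}^rc_i\ell_i^4$ and $f_3=\sum_{i=1}^rd_i\ell_i^3$ with real linear forms $\ell_1,\dots,\ell_r$ in $x,y$. Then $F\in\overline{\mathcal{S}_{r+4}}$.
\end{lemma}

\begin{proof}
Adding small multiples of the $\ell_i^4$ to $F$, we assume that all $c_i\neq0$. Then $F-\sum_ic_i\big(\ell_i+\frac{d_i}{c_i}z\big)^4$ is divisible by $z^2$, so it lies in $\overline{\mathcal{S}_4}$ by Lemma~\ref{lem:z2A}.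
\end{proof}

\begin{remark}\label{rem:eight}
With $r=4$ this gives $\overline{\mathcal{S}_8}=R_4$. Indeed, after a perturbation $f_4=\sum_{i=1}^4c_i\ell_i^4$ with pairwise non-proportional $\ell_i$ (Lemma~\ref{lem:dense}), and $\ell_1^3,\dots,\ell_4^3$ is a basis of $H_3$ (Lemma~\ref{lem:apolar} with $r=4$, $d=3$), so $f_3$ imposes no condition. This argument works for every choice of $z$. To reach $r=3$ we must choose $z$ depending on $F$.
\end{remark}

\section{Choosing the plane}\label{sec:top}

Fix $F\in R_4$, viewed as a polynomial function on $V=\mathbb{R}^3$. For a plane $U\subset V$ through the origin let $D^3(U)$ be the span of the operators $\partial_u\partial_v\partial_w$ with $u,v,w\in U$. A basis $e_1,e_2$ of $U$ identifies $D^3(U)$ with the $4$-dimensional space of binary cubics in the symbols $\partial_{e_1},\partial_{e_2}$, and real linear factors of such a cubic correspond to vectors of $U$. Put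
\[
K_U=\{g\in D^3(U): gF=0\}.
\]
Since $gF$ lies in the $3$-dimensional space of linear forms on $V$, we have $\dim K_U\ge1$.

\begin{lemma}\label{lem:KU}
Take coordinates with $U=\{z=0\}$ and write $F=f_4+4zf_3+z^2A$ as above. For $g\in D^3(U)$ the following are equivalent: $g\in K_U$; $gf_4=0$ and $gf_3=0$; $g$ annihilates the three cubics $\partial_xf_4,\ \partial_yf_4,\ f_3$. Moreover,
\[
\dim K_U=4-\dim\operatorname{span}(\partial_xf_4,\partial_yf_4,f_3).
\]
\end{lemma}

\begin{proof}
Here $g$ is a cubic in $\partial_x,\partial_y$, and $z^2A$ has degree at most $2$ in $x,y$, so $gF=gf_4+4z\,gf_3$ with $gf_4\in H_1$ and $gf_3\in\mathbb{R}$. This gives the first equivalence. The linear form $gf_4$ vanishes if and only if its coefficients $\partial_xgf_4=g\,\partial_xf_4$ and $\partial_ygf_4=g\,\partial_yf_4$ do. The pairing $(g,h)\mapsto gh$ between $D^3(U)$ and $H_3$ is perfect, because $\partial_x^i\partial_y^{3-i}$ applied to $x^jy^{3-j}$ gives $i!\,(3-i)!$ if $i=j$ and $0$ otherwise. This gives the dimension formula.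
\end{proof}

By Lemmas~\ref{lem:apolar} and~\ref{lem:lift}, what we want is a split operator in $K_U$. When $\dim K_U=1$ there is only one candidate, and it need not be split.

\begin{example}\label{ex:planes}
Let $F=x^2y^2+4z(x^3+y^3)$. For $U=\{z=0\}$ the three cubics are $2xy^2$, $2x^2y$, $x^3+y^3$, and $K_U$ is spanned by
\[
\partial_x^3-\partial_y^3=(\partial_x-\partial_y)(\partial_x^2+\partial_x\partial_y+\partial_y^2).
\]
This operator is not split, but it singles out a line in $U$, spanned by $(1,-1,0)$. For $U=\{x=0\}$, expand $F$ in powers of $x$: the constant term is $4y^3z$ and the linear term vanishes. The cubics are $12y^2z$, $4y^3$, $0$, and $K_U$ is spanned by $\partial_y\partial_z^2$ and $\partial_z^3$. It contains no split operator, and its dimension is $2$.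
\end{example}

The distinguished line in the first plane is the key. A nonzero real binary cubic that is not split has one of the shapes $uk$ with $k$ definite, $uv^2$ with $u,v$ non-proportional, or $u^3$. In each case it is $uk$ with $u$ linear and $k$ a nonzero semidefinite quadratic form. Conversely, in any such factorization $u$ is the unique real linear factor of odd multiplicity, so the line $\mathbb{R}u$ is determined by the cubic. Now parametrize planes by unit normals $n\in S^2$. The plane $n^\perp$ is the tangent plane of $S^2$ at $n$, so a line in each plane is a field of tangent lines on the sphere. We use two textbook facts: a covering of a simply connected manifold such as $S^2$ is trivial, and $S^2$ has no nowhere-zero continuous tangent vector field (the hairy ball theorem).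

\begin{proposition}\label{prop:dichotomy}
For every $F\in R_4$ there is a plane $U$ such that
\begin{itemize}
\item[(i)] $K_U$ contains a split operator, or
\item[(ii)] $\dim K_U\ge2$.
\end{itemize}
\end{proposition}

\begin{proof}
Suppose that both fail for every plane. Give $V$ the standard inner product, and for $n\in S^2$ let $U_n=n^\perp=T_nS^2$.

\emph{A continuous local generator.} Near a given point of $S^2$ choose an orthonormal frame $e_1(n),e_2(n)$ of $U_n$ depending continuously on $n$. In the basis $\partial_{e_1}^{3-k}\partial_{e_2}^k$ of $D^3(U_n)$ the map $g\mapsto gF$ is a $3\times4$ matrix $M(n)$, continuous in $n$. It has rank $3$ because (ii) fails. The vector whose $k$-th entry is $(-1)^k$ times the minor of $M(n)$ with the $k$-th column deleted is nonzero and continuous in $n$, and it lies in the kernel of $M(n)$ (expand a $4\times4$ determinant with a repeated row). It defines a generator $g_n$ of $K_{U_n}$ whose coefficients in the frame are continuous.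

\emph{The line $r(n)$.} Because (i) fails, $g_n$ is not split. So $g_n=uk$ with $u\in U_n$ and $k$ nonzero semidefinite, and we let $r(n)=\mathbb{R}u\subset T_nS^2$. This line depends only on $K_{U_n}$, not on the frame or the generator.

\emph{Continuity of $r$.} Let $n_j\to n$ and write $g_{n_j}=u_jk_j$ with $|u_j|=1$ and $k_j$ semidefinite. Through the frames, regard all of these as binary forms in two fixed symbols, so that $g_{n_j}\to g_n\ne0$. A product of nonzero forms is nonzero, so by compactness there is $\rho>0$ with $\|uk\|\ge\rho\|k\|$ whenever $|u|=1$. Hence the $k_j$ are bounded. Every subsequence therefore has a subsequence along which $u_j\to u$ and $k_j\to k$, and then $g_n=uk$ with $|u|=1$. The form $k$ is nonzero since $g_n\neq0$, and it is semidefinite since that is the closed condition of nonpositive discriminant. So $u$ spans $r(n)$. It follows that the orthogonal projection $\pi_n$ of $V$ onto $r(n)$, which is the matrix $uu^T$ for either unit vector $u\in r(n)$, depends continuously on $n$.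

\emph{Contradiction.} Let $E=\{(n,v):v\in r(n),\ |v|=1\}$. Given $(n_0,v_0)\in E$, the vector $\sigma(n)=\pi_nv_0/|\pi_nv_0|$ is defined and continuous near $n_0$, and over this neighborhood $E$ is the disjoint union of the graphs of $\sigma$ and $-\sigma$. Thus $E\to S^2$ is a two-sheeted covering. It is trivial, so it has a global section, which is a continuous field of unit tangent vectors on $S^2$. This contradicts the hairy ball theorem.
\end{proof}

\section{Reduction to forms without a term linear in $z$}\label{sec:reduce}

Alternative (i) finishes the proof at once. Alternative (ii) is a linear relation among three cubics, and it can be used to remove $f_3$.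

\begin{proposition}\label{prop:reduce}
Let $F\in R_4$. Then $F\in\overline{\mathcal{S}_7}$, or in suitable linear coordinates
\begin{equation}\label{eq:normal}
F=f_4(x,y)+6z^2f_2(x,y)+4z^3f_1(x,y)+f_0z^4,\qquad f_k\in H_k.
\end{equation}
\end{proposition}

\begin{proof}
Choose $U$ as in Proposition~\ref{prop:dichotomy}, take coordinates with $U=\{z=0\}$, and write $F=f_4+4zf_3+z^2A$.

\emph{Case (i).} Let $g=\partial_{u_1}\partial_{u_2}\partial_{u_3}\in K_U$ be split, and let $\ell_i\ne0$ be linear forms in $x,y$ with $\ell_i(u_i)=0$. By Lemma~\ref{lem:KU}, $gf_4=0$ and $gf_3=0$. By Lemma~\ref{lem:apolar} with $d=4$ and $d=3$, $f_4$ is a combination of the $\ell_i^4$ and $f_3$ is a combination of the $\ell_i^3$. Lemma~\ref{lem:lift} with $r=3$ gives $F\in\overline{\mathcal{S}_7}$.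

\emph{Case (ii).} By Lemma~\ref{lem:KU} there is a nontrivial relation $\alpha\,\partial_xf_4+\beta\,\partial_yf_4+\gamma f_3=0$.

Suppose $\gamma\ne0$. The substitution $(x,y,z)\mapsto(x+sz,y+tz,z)$ turns the coefficient of $z^1$ into $4f_3+s\,\partial_xf_4+t\,\partial_yf_4$, which vanishes for $s=4\alpha/\gamma$, $t=4\beta/\gamma$. This is the shape \eqref{eq:normal}.

Suppose $\gamma=0$. Then $f_4$ is annihilated by $\partial_u$ with $u=(\alpha,\beta)\ne0$, so after a linear change in $x,y$ we have $f_4=cx^4$ (Lemma~\ref{lem:apolar} with $r=1$). We look for $\ell_2,\ell_3$ such that $f_3$ is a combination of $x^3,\ell_2^3,\ell_3^3$. Applying $\partial_y$ removes $x^3$ and turns this into a diagonalization of the quadratic form $q=\partial_yf_3$. Perturbing $f_3$, we assume that $q$ is nondegenerate, which is possible because $\partial_y$ maps $H_3$ onto $H_2$. Let $e=(0,1)$. Choose $v_2\in\mathbb{R}^2$ with $q(v_2)\ne0$, not proportional to $e$ and not $q$-orthogonal to $e$; this excludes at most four lines. Let $v_3\neq0$ be $q$-orthogonal to $v_2$. Then $v_2,v_3$ is a basis, neither vector is proportional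 to $e$, and $q=\epsilon_2\ell_2^2+\epsilon_3\ell_3^2$, where $\ell_2,\ell_3$ is the dual basis and $\epsilon_j=q(v_j)$. The form $\ell_2$ vanishes only on $\mathbb{R}v_3$ and $\ell_3$ only on $\mathbb{R}v_2$, so $b_j=\ell_j(e)\neq0$. Since $\partial_y\ell_j^3=3b_j\ell_j^2$, the cubic $f_3-\sum_{j}\frac{\epsilon_j}{3b_j}\ell_j^3$ is annihilated by $\partial_y$, so it is a multiple of $x^3$. Lemma~\ref{lem:lift} with the forms $x,\ell_2,\ell_3$ gives $F\in\overline{\mathcal{S}_7}$.
\end{proof}

\section{Forms without a term linear in $z$}\label{sec:normal}

Theorem~\ref{thm:dense} follows from Proposition~\ref{prop:reduce} and the next statement, whose proof occupies this section.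

\begin{proposition}\label{prop:normal}
Every form of the shape \eqref{eq:normal} lies in $\overline{\mathcal{S}_7}$.
\end{proposition}

Perturbing $f_4$ and $f_2$ keeps the shape \eqref{eq:normal}, so we assume from now on that $f_4$ has four distinct roots in $\mathbb{P}^1(\mathbb{C})$ and that $f_2$ is nondegenerate.

\subsection*{The case in which $f_4$ is not split}
Since $f_3=0$, Lemma~\ref{lem:lift} applies as soon as $f_4$ is a combination of three real fourth powers. The form $f_4$ has a pair of conjugate non-real roots, so $f_4=q_1q_2$ with real quadratic forms, $q_1$ positive definite and $q_2$ nondegenerate. By the spectral theorem there are coordinates with $q_1=x^2+y^2$ and $q_2=\alpha x^2+\beta y^2$, $\alpha\beta\ne0$, so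
\[
f_4=\alpha x^4+(\alpha+\beta)x^2y^2+\beta y^4.
\]
If $\alpha+\beta=0$, two powers suffice. Otherwise $(\alpha+\beta)\alpha+(\alpha+\beta)\beta=(\alpha+\beta)^2>0$, and after possibly exchanging $x$ and $y$ we have $(\alpha+\beta)\alpha>0$. Let $t$ be real with $t^2=\frac{\alpha+\beta}{6\alpha}$. From $(x+ty)^4+(x-ty)^4=2x^4+12t^2x^2y^2+2t^4y^4$ we obtain
\[
f_4=\tfrac{\alpha}{2}\big[(x+ty)^4+(x-ty)^4\big]+(\beta-\alpha t^4)y^4 .
\]
Hence $F\in\overline{\mathcal{S}_7}$.

\subsection*{The case in which $f_4$ is split: doubling two terms}
Now $f_4$ needs four powers (Corollary~\ref{cor:splitrank}), and Lemma~\ref{lem:lift} gives only the bound $8$. The way out is to let the powers used for $f_4$ also produce $f_2$ and $f_1$. An example shows how.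

\begin{example}\label{ex:seven}
Let $F=x^4-6x^2y^2+y^4+6z^2(x^2+y^2)$, in which $f_4$ is split. Write $f_4=2x^4+2y^4-\frac12(x+y)^4-\frac12(x-y)^4$. Replace $2x^4$ by $(x+\frac{z}{\sqrt2})^4+(x-\frac{z}{\sqrt2})^4=2x^4+6x^2z^2+\frac12z^4$, and do the same for $2y^4$. This creates no term linear in $z$ and creates exactly $6z^2f_2$. Correcting the coefficient of $z^4$ gives seven terms:
\[
F=\big(x+\tfrac{z}{\sqrt2}\big)^4+\big(x-\tfrac{z}{\sqrt2}\big)^4+\big(y+\tfrac{z}{\sqrt2}\big)^4+\big(y-\tfrac{z}{\sqrt2}\big)^4-\tfrac12(x+y)^4-\tfrac12(x-y)^4-z^4 .
\]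
\end{example}

In general we need a decomposition of $f_4$ in which two of the four linear forms diagonalize $f_2$, with matching signs.

\begin{lemma}\label{lem:double}
Let $F$ have the shape \eqref{eq:normal} with $f_2=e_1x^2+e_2y^2$ and $f_4=c_1x^4+c_2y^4+c_3\ell_3^4+c_4\ell_4^4$, where $\ell_3,\ell_4$ are real linear forms in $x,y$. If $c_1e_1>0$ and $c_2e_2>0$, then $F$ has rank at most $7$.
\end{lemma}

\begin{proof}
Write $f_1=\eta_1x+\eta_2y$, and let $(c,e,\eta)=(c_1,e_1,\eta_1)$. We have
\[
w(x+sz)^4+w'(x+s'z)^4=m_0x^4+4m_1x^3z+6m_2x^2z^2+4m_3xz^3+m_4z^4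
\]
with $m_k=ws^k+w's'^k$, and we want $(m_0,m_1,m_2,m_3)=(c,0,e,\eta)$. If $s,s'$ are the roots of $T^2-\delta T-\zeta$, then $m_{k+2}=\delta m_{k+1}+\zeta m_k$, which suggests $\zeta=e/c$ and $\delta=\eta/e$. With this choice $\zeta>0$, so the discriminant $\delta^2+4\zeta$ is positive and $s\ne s'$ are real. Solve the linear system $w+w'=c$, $ws+w's'=0$, whose determinant is $s'-s\ne0$. Then $m_0=c$, $m_1=0$, $m_2=\zeta c=e$ and $m_3=\delta e=\eta$. The same construction with $y$ and $(c_2,e_2,\eta_2)$ gives two more terms. The sum of these four terms and $c_3\ell_3^4+c_4\ell_4^4$ differs from $F$ by a multiple of $z^4$, and $4+2+1=7$.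
\end{proof}

The sign condition is needed for this construction. If $ce<0$ and $\eta=0$, real $s,s',w,w'$ with the required moments would satisfy the recurrence with $\delta=s+s'$ and $\zeta=-ss'$. Then $\delta e=0$ forces $s'=-s$, and $e/c=\zeta=s^2\ge0$, which is false.

\subsection*{A family of decompositions of $f_4$}
In coordinates that diagonalize $f_2$ write
\[
f_4=p_0x^4+4p_1x^3y+6p_2x^2y^2+4p_3xy^3+p_4y^4 .
\]
Then $\frac1{12}\partial_x^{2-j}\partial_y^{j}f_4=p_jx^2+2p_{j+1}xy+p_{j+2}y^2$ for $j=0,1,2$. These three quadratic forms are split, by Lemma~\ref{lem:rolle} applied twice, so their discriminants are positive: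
\begin{equation}\label{eq:PDQ}
P:=p_1^2-p_0p_2>0,\qquad \Delta:=p_2^2-p_1p_3>0,\qquad Q:=p_3^2-p_2p_4>0 .
\end{equation}
By Lemma~\ref{lem:apolar}, $f_4-c_1x^4-c_2y^4$ is a combination of two real fourth powers when it is annihilated by a split operator of order two. Normalizing the operator as $\partial_x^2+h_1\partial_x\partial_y+\tau\partial_y^2$, we have three equations in the four unknowns $h_1,\tau,c_1,c_2$, and $\tau$ remains as a parameter with which to adjust the signs of $c_1,c_2$.

\begin{lemma}\label{lem:tau}
Let $p_2\neq0$, and let $\tau\ne0$ satisfy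
\begin{equation}\label{eq:tau}
(p_1+p_3\tau)^2>4p_2^2\tau .
\end{equation}
Then $f_4=c_1x^4+c_2y^4+c_3\ell_3^4+c_4\ell_4^4$ with real $c_i$, real linear forms $\ell_3,\ell_4$, and
\[
p_2c_1=-P+\tau\Delta,\qquad p_2c_2=-Q+\Delta/\tau .
\]
\end{lemma}

\begin{proof}
Let $h=\partial_x^2+h_1\partial_x\partial_y+\tau\partial_y^2$. Since $\frac1{12}hx^4=x^2$ and $\frac1{12}hy^4=\tau y^2$, the coefficients of $x^2$, $2xy$, $y^2$ in $\frac1{12}h(f_4-c_1x^4-c_2y^4)$ are
\[
p_0+h_1p_1+\tau p_2-c_1,\qquad p_1+h_1p_2+\tau p_3,\qquad p_2+h_1p_3+\tau p_4-\tau c_2 .
\]
All three vanish for $h_1=-(p_1+p_3\tau)/p_2$, $c_1=p_0+h_1p_1+\tau p_2$ and $c_2=p_4+(p_2+h_1p_3)/\tau$. Multiplying by $p_2$,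
\begin{align*}
p_2c_1&=p_0p_2-p_1(p_1+p_3\tau)+\tau p_2^2=-P+\tau\Delta,\\
p_2c_2&=p_2p_4+\big(p_2^2-p_3(p_1+p_3\tau)\big)/\tau=-Q+\Delta/\tau .
\end{align*}
Condition \eqref{eq:tau} says $h_1^2>4\tau$, so $h$ is split, and Lemma~\ref{lem:apolar} with $r=2$, $d=4$ gives $\ell_3,\ell_4$.
\end{proof}

\subsection*{$f_4$ split and $f_2$ indefinite}
Choose coordinates with $f_2=e_1x^2+e_2y^2$ and $e_1>0>e_2$. A small perturbation of $f_4$ keeps it split and achieves $p_1p_2p_3\neq0$. We need $c_1>0>c_2$, and we use \eqref{eq:PDQ}.

If $p_2>0$, let $\tau\to+\infty$. Condition \eqref{eq:tau} holds for large $\tau$, because its left side grows like $p_3^2\tau^2$ with $p_3\ne0$. Also $p_2c_1\to+\infty$ and $p_2c_2\to-Q<0$.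

If $p_2<0$, let $\tau\to0^+$. Condition \eqref{eq:tau} holds for small $\tau$, because its left side tends to $p_1^2>0$ and its right side to $0$. Also $p_2c_1\to-P<0$ and $p_2c_2\to+\infty$.

In both cases $c_1>0>c_2$ for a suitable $\tau$, and Lemma~\ref{lem:double} gives $F\in\overline{\mathcal{S}_7}$.

\subsection*{$f_4$ split and $f_2$ definite}
Replacing $F$ by $-F$ if necessary, choose coordinates with $f_2=x^2+y^2$. We need $c_1,c_2>0$. For $\tau<0$ and $p_2\ne0$ condition \eqref{eq:tau} is automatic, and by \eqref{eq:PDQ} both $p_2c_1$ and $p_2c_2$ are negative. So we want $p_2<0$. This can fail in the given coordinates, and then Lemma~\ref{lem:tau} may be of no use: for $f_4=-x^4+6x^2y^2-y^4$ we have $p_2=1$ and $p_1=p_3=0$, so \eqref{eq:tau} forces $\tau<0$ and $c_1,c_2<0$. But $f_2$ is invariant under rotations of the $(x,y)$-plane. In this example $f_4=-\operatorname{Re}(x+iy)^4$, and a rotation by $\pi/4$ turns it into the quartic of Example~\ref{ex:seven}, where $p_2=-1$, $P=\Delta=Q=1$, and $\tau=-1$ gives $c_1=c_2=2$.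

\begin{lemma}\label{lem:rotate}
If $f_4\in H_4$ is split, then $p_2<0$ after a suitable rotation of the $(x,y)$-plane.
\end{lemma}

\begin{proof}
Let $\Phi$ be the symmetric $4$-linear form with $f_4(v)=\Phi(v,v,v,v)$. Put $e=(\cos\varphi,\sin\varphi)$ and $e'=(-\sin\varphi,\cos\varphi)$, the derivative of $e$ in $\varphi$; then $e''=-e$. In the rotated coordinates $X,Y$ the form is $f_4(Xe+Ye')$, whose coefficient of $X^2Y^2$ is $6\Phi(e,e,e',e')$. So $p_2(\varphi)=\Phi(e,e,e',e')$. For $f(\varphi)=f_4(e)$ we have $f'=4\Phi(e,e,e,e')$ and $f''=12\Phi(e,e,e',e')-4\Phi(e,e,e,e)$, that is,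
\[
f''+4f=12\,p_2(\varphi).
\]
The solutions of $f''+4f=0$ have consecutive zeros at distance $\pi/2$. We compare them with $f$, whose zeros are closer together.

The function $f$ has period $\pi$ and four zeros per period. At a zero $f'\ne0$: there $\partial_ef_4(e)=4f=0$, so if also $\partial_{e'}f_4(e)=f'=0$, the gradient of $f_4$ would vanish at $e$ and the root would be multiple. Hence the sign of $f$ alternates on the four intervals between zeros. The two intervals with $f>0$ have total length less than $\pi$, and one of them, $(\varphi_0,\varphi_1)$, has length less than $\pi/2$. Let $\psi(\varphi)=\sin2(\varphi-\varphi_0)$. Then $\psi>0$ on $(\varphi_0,\varphi_1]$, $\psi(\varphi_0)=0$, and $(f'\psi-f\psi')'=(f''+4f)\psi$ because $\psi''=-4\psi$. Using $f(\varphi_0)=f(\varphi_1)=0$ and $f'(\varphi_1)<0$,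
\[
12\int_{\varphi_0}^{\varphi_1}p_2(\varphi)\,\psi(\varphi)\,d\varphi=\Big[f'\psi-f\psi'\Big]_{\varphi_0}^{\varphi_1}=f'(\varphi_1)\,\psi(\varphi_1)<0 .
\]
So $p_2(\varphi)<0$ for some $\varphi\in(\varphi_0,\varphi_1)$.
\end{proof}

The hypothesis cannot be dropped: for $(x^2+y^2)^2$ one has $p_2=\frac13$ after every rotation.

Rotate so that $p_2<0$ and apply Lemma~\ref{lem:tau} with $\tau=-1$. Condition \eqref{eq:tau} reads $(p_1-p_3)^2>-4p_2^2$ and holds. Then $p_2c_1=-P-\Delta<0$ and $p_2c_2=-Q-\Delta<0$, so $c_1,c_2>0$, and Lemma~\ref{lem:double} with $e_1=e_2=1$ gives $F\in\overline{\mathcal{S}_7}$. All cases are covered. This proves Proposition~\ref{prop:normal}, and with it Theorem~\ref{thm:dense}.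

\section{The catalecticant and the proof of Theorem~\ref{thm:sharp}}\label{sec:sharp}

\subsection*{Forms of rank at least $8$}
A subset of $\mathbb{R}^N$ is \emph{semialgebraic} if it is a finite union of sets $\{p=0,\ q_1>0,\dots,q_k>0\}$ with real polynomials $p,q_j$, where $p$ may be zero. Complements of semialgebraic sets are semialgebraic, and so are their images under polynomial maps (the Tarski--Seidenberg theorem). The set $\mathcal{S}_7$ is the image of the polynomial map $(\mu_i,L_i)_{i=1}^7\mapsto\sum\mu_iL_i^4$, so its complement $\mathcal{T}$, the set of forms of rank at least $8$, is semialgebraic. By Theorem~\ref{thm:dense}, $\mathcal{T}$ has empty interior. Write $\mathcal{T}$ as a finite union of nonempty sets as above. In each of them $p\ne0$, since otherwise the set would be open. The product of these polynomials $p$ is nonzero, and its zero set $Z$ is a proper real algebraic subset containing $\mathcal{T}$. The complement of $Z$ is open and dense.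

\subsection*{The catalecticant}
Lower bounds for the rank come from viewing a quartic as a symmetric matrix in which each fourth power has rank one. Let $n_1,\dots,n_6$ be the monomials $x^2,y^2,z^2,xy,xz,yz$, and let $n_j(\partial)$ be the operator obtained by substituting $\partial_x,\partial_y,\partial_z$ for $x,y,z$. The \emph{catalecticant} of $F$ is the symmetric $6\times6$ matrix $C_F$ with entries $\frac1{24}n_j(\partial)n_k(\partial)F$. It is linear in $F$. For $L=ax+by+cz$, every fourth-order monomial operator applied to $L^4$ gives $24$ times the same monomial in $a,b,c$, so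
\[
C_{L^4}=v_Lv_L^T,\qquad v_L=(a^2,b^2,c^2,ab,ac,bc)^T .
\]
Hence the rank of the matrix $C_F$ is at most the rank of $F$, and $\det C_F=0$ on $\mathcal{S}_5$. When $C_F$ is invertible, define the quartic form $\Omega_F(L)=v_L^TC_F^{-1}v_L$ in $a,b,c$. It recovers the coefficients of any decomposition with six terms.

\begin{lemma}\label{lem:cat}
Let $C_F$ be invertible and $F=\sum_{i=1}^6\mu_iL_i^4$. Then all $\mu_i$ and $L_i$ are nonzero, the number of positive $\mu_i$ is the number of positive eigenvalues of $C_F$, and $\Omega_F(L_i)=1/\mu_i$. Consequently, if $C_F$ is invertible with a positive eigenvalue and $\Omega_F(L)<0$ for all $L\ne0$, then $F$ has rank at least $7$.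
\end{lemma}

\begin{proof}
We have $C_F=WDW^T$, where $W$ has columns $v_{L_i}$ and $D=\operatorname{diag}(\mu_i)$. So $W$ and $D$ are invertible, and the signs of the $\mu_i$ give the signature of $C_F$ by Sylvester's law of inertia. With $v_{L_i}=W\mathbf{e}_i$ we get $\Omega_F(L_i)=\mathbf{e}_i^TW^T(W^T)^{-1}D^{-1}W^{-1}W\mathbf{e}_i=1/\mu_i$. For the last claim, a form of rank at most $6$ is a sum of six terms, some possibly zero. A positive eigenvalue gives some $\mu_i>0$, and then $\Omega_F(L_i)>0$ with $L_i\neq0$.
\end{proof}

\subsection*{Forms near $F_*$}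
The form $F_*=3x^4+6x^2y^2+3y^4-6x^2z^2-6y^2z^2+\frac25z^4$ is even in each variable, so only operators that are even in each variable contribute and $C_{F_*}$ is block diagonal. Using $\frac1{24}\partial_x^4x^4=1$ and $\frac1{24}\partial_x^2\partial_y^2(6x^2y^2)=1$,
\[
C_{F_*}=M\oplus\operatorname{diag}(1,-1,-1),\qquad
M=\begin{pmatrix}3&1&-1\\1&3&-1\\-1&-1&\frac25\end{pmatrix},\qquad
M^{-1}=-\begin{pmatrix}\frac14&\frac34&\frac52\\[2pt] \frac34&\frac14&\frac52\\[2pt] \frac52&\frac52&10\end{pmatrix},
\]
where the inverse is verified by multiplication. The matrix $M$ has the eigenvalue $2$ on $(1,-1,0)$ and determinant $3\cdot\frac15+\frac35-2=-\frac45$, so its other two eigenvalues have opposite signs. Thus $C_{F_*}$ is invertible of signature $(3,3)$. Moreover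
\begin{align*}
\Omega_{F_*}(L)&=-\Big[\tfrac14a^4+\tfrac14b^4+\tfrac32a^2b^2+5a^2c^2+5b^2c^2+10c^4\Big]+a^2b^2-a^2c^2-b^2c^2\\
&=-\Big[\tfrac14(a^2+b^2)^2+6(a^2+b^2)c^2+10c^4\Big],
\end{align*}
which is negative for all $L\neq0$. Invertibility and the signature persist near $F_*$. So does the negativity of $\Omega_F$, since $\Omega_F(L)$ is continuous in $(F,L)$, homogeneous in $L$, and the unit sphere is compact. By Lemma~\ref{lem:cat}, every form in some open ball $N$ around $F_*$ has rank at least $7$; in particular $\mathcal{S}_6$ is not dense. The forms in $N\setminus Z$ have rank exactly $7$, and $N\setminus Z$ is open and nonempty, so $7$ is typical.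

\subsection*{The list of typical ranks}
The polynomial $\det C_F$ is nonzero, since it does not vanish at $F_*$, and it vanishes on $\mathcal{S}_5$. Hence no $s\le5$ is typical. No $s\ge8$ is typical by Corollary~\ref{cor:eight}, and $7$ is typical as just shown. That $6$ is typical is one of the results of Bernardi, Blekherman and Ottaviani recalled in the introduction; it can also be checked directly. The differential of $(L_1,\dots,L_6)\mapsto\sum L_i^4$ sends $(L'_i)$ to $4\sum L_i^3L'_i$. Take the point $(x,y,z,x+y,x+z,y+z)$. The first three forms contribute the nine monomials divisible by a cube. Modulo these, $(x+y)^3x\equiv3x^2y^2$ and $(x+y)^3z\equiv3(x^2yz+xy^2z)$. By symmetry the image contains $x^2y^2$, $x^2z^2$, $y^2z^2$ and the three pairwise sums of $x^2yz$, $xy^2z$, $xyz^2$, hence these three monomials themselves. So the differential is onto $R_4$, and $\mathcal{S}_6$ contains an open ball. On the nonempty open part of this ball where $\det C_F\ne0$ the rank is exactly $6$. This completes the proof of Theorem~\ref{thm:sharp}.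

\begin{thebibliography}{9}

\bibitem{Aalto}
Department of Mathematics and Systems Analysis,
\texttt{https://aaltodoc.aalto.fi/\allowbreak server/\allowbreak api/\allowbreak core/\allowbreak bitstreams/\allowbreak 36702e38-feec-49b4-a28f-87f820696907/\allowbreak content}

\end{thebibliography}
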